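# Convex polytopes for the 2-associahedra

## 1. An octagon from two lines and three points

Draw two vertical lines in the plane. Put two points on the left line, $\alpha$ below $\beta$, and one point $\gamma$ on the right line. Let us list the simplest ways in which such a picture can degenerate. There are two sorts.

Either consecutive points of one line collide. Here the only possibility is that $\alpha$ and $\beta$ collide; write $(\alpha\beta)$ for this.

Or consecutive lines collide, here lines 1 and 2, and the points on these lines are sorted into clusters stacked from bottom to top. This is an ordered partition of $\{\alpha,\beta,\gamma\}$ in which $\beta$ does not come in an earlier block than $\alpha$, because the order on line 1 is kept. A single block would be the whole picture and hence no degeneration, so there are at least two blocks: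
$$\alpha\beta|\gamma,\quad \gamma|\alpha\beta,\quad \alpha|\beta\gamma,\quad \alpha\gamma|\beta,\quad \alpha|\beta|\gamma,\quad \alpha|\gamma|\beta,\quad \gamma|\alpha|\beta .$$

In total there are eight simplest degenerations. Two of them can occur together, at different scales, if the clusters they name are nested or disjoint and their statements about vertical order agree. The collision $(\alpha\beta)$ is compatible with $\alpha\beta|\gamma$ and $\gamma|\alpha\beta$ only, since in every other partition some block contains exactly one of $\alpha,\beta$. Two different two-block partitions are never compatible: $\alpha\beta|\gamma$ and $\gamma|\alpha\beta$ have opposite orders, and in every other pair two blocks overlap without being nested. Two different three-block partitions contradict each other in the order of some pair. A two-block and a three-block partition are compatible exactly when the first arises from the second by merging neighboring blocks. So every degeneration has exactly two compatible partners, and the eight of them form a cycle: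
$$(\alpha\beta),\ \ \alpha\beta|\gamma,\ \ \alpha|\beta|\gamma,\ \ \alpha|\beta\gamma,\ \ \alpha|\gamma|\beta,\ \ \alpha\gamma|\beta,\ \ \gamma|\alpha|\beta,\ \ \gamma|\alpha\beta,\ \ \text{back to }(\alpha\beta).$$
No three are mutually compatible. The undegenerate picture, the eight degenerations and the eight compatible pairs are the polygon, the edges and the vertices of an octagon.

Now take $r$ lines with $n_1,\dots,n_r$ points. The same recipe produces a finite poset. Is it always the face poset of a convex polytope?

## 2. The poset $W_{\mathbf n}$ and the theorem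

For one line the answer is classical. For $n\ge1$ the *associahedron* is the poset of bracketings of the word $12\cdots n$ ordered by containment. It is realizable as the face poset of a convex polytope: the empty bracketing is the whole polytope, and the maximal bracketings are the vertices.

Fix $r\ge1$ and $\mathbf n=(n_1,\dots,n_r)\in\mathbb Z^r_{\ge0}$. Write $[m]=\{1,\dots,m\}$ and $[0]=\emptyset$. An *interval* is a set of consecutive integers. Lines are numbered $1,\dots,r$ from left to right, and the points on line $i$ are numbered $1,\dots,n_i$ from bottom to top.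

**Definition 1 (1-bracketing).** A *1-bracketing* $\mathcal B$ of $[r]$ is a set of nonempty intervals in $[r]$ that contains $[r]$ and every singleton $\{i\}$, and any two of whose members are nested or disjoint. The *children* of a non-singleton $B\in\mathcal B$ are the maximal members properly contained in $B$.

*Example.* $\{[3],\{1,2\},\{1\},\{2\},\{3\}\}$ is a 1-bracketing of $[3]$; the children of $[3]$ are $\{1,2\}$ and $\{3\}$.

**Definition 2 (2-bracket).** A *2-bracket* is a tuple $2B=(\pi(2B),(2B_i)_{i\in\pi(2B)})$ where $\pi(2B)\subseteq[r]$ is a nonempty interval, the *projection*, each $2B_i\subseteq[n_i]$ is a possibly empty interval, and not all $2B_i$ are empty. Its *point set* is $\operatorname{pt}(2B)=\{(i,j):i\in\pi(2B),\,j\in 2B_i\}$. Write $2B\subseteq 2B'$ if $\pi(2B)\subseteq\pi(2B')$ and $2B_i\subseteq2B'_i$ for all $i\in\pi(2B)$.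

*Example.* In Section 1, $\alpha=(1,1)$, $\beta=(1,2)$, $\gamma=(2,1)$ and $\mathbf n=(2,1)$. I write a 2-bracket as (projection, point set). Then $(\{1\},\{\alpha\})$ and $([2],\{\alpha\})$ are different 2-brackets with the same point set, and the first is contained in the second. The second is a window in which lines 1 and 2 are both visible, but only the point $\alpha$ is.

**Definition 3 (2-bracketing).** A *2-bracketing* of $\mathbf n$ is a triple $(\mathcal B,2\mathcal B,<)$, where $\mathcal B$ is a 1-bracketing of $[r]$ and $2\mathcal B$ is a set of 2-brackets, such that: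

- (B1) $2\mathcal B$ contains the *root* $([r],([n_1],\dots,[n_r]))$ and every *leaf* $(\{i\},(\{j\}))$ with $j\in[n_i]$; and $\pi(2B)\in\mathcal B$ for every $2B\in2\mathcal B$.
- (B2) Any two members of $2\mathcal B$ are comparable under $\subseteq$ or have disjoint point sets. The *children* of $2B\in2\mathcal B$ are the maximal members of $2\mathcal B$ properly contained in $2B$.
- (B3) Let $2B\in2\mathcal B$ be a non-leaf with $B=\pi(2B)$. Then exactly one of the following holds. *Type I:* all children of $2B$ have projection $B$, and there are at least two of them. *Type II:* $B$ is not a singleton, and every child of $2B$ has as projection a child of $B$ in $\mathcal B$.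
- (B4) The datum $<$ assigns to each non-leaf $2B\in2\mathcal B$ and each interval $C$ a total order on the children of $2B$ with projection $C$, such that $2C<2C'$ and $i\in C$ with $2C_i,2C'_i\ne\emptyset$ imply $\max 2C_i<\min 2C'_i$.

**Definition 4 (the 2-associahedron).** For members $2E,2F$ of $2\mathcal B$ write $2E\prec2F$ if there are children $2C\supseteq2E$ and $2C'\supseteq2F$ of a common member, with equal projections, such that $2C<2C'$. For $\mathbf n\neq0$ the *2-associahedron* $W_{\mathbf n}$ is the set of 2-bracketings of $\mathbf n$, ordered by $(\mathcal B,2\mathcal B,<)\le(\mathcal B',2\mathcal B',<')$ iff $\mathcal B\subseteq\mathcal B'$, $2\mathcal B\subseteq2\mathcal B'$ and ${\prec}\subseteq{\prec'}$.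

*Example: $\mathbf n=(1,1)$.* Let $\alpha$ be on line 1 and $\gamma$ on line 2. The only 1-bracketing is $\{[2],\{1\},\{2\}\}$. Besides the root and the two leaves the only 2-brackets are $([2],\{\alpha\})$ and $([2],\{\gamma\})$. With neither of them, the root has the two leaves as children, with projections $\{1\}$ and $\{2\}$: type II. This is an element $w_0$. With exactly one of them, say $([2],\{\alpha\})$, the children of the root are $([2],\{\alpha\})$ and the leaf of $\gamma$, with projections $[2]$ and $\{2\}$, which (B3) forbids. With both, the root is of type I, each of the two children is of type II with one leaf as child, and there are two possible orders: elements $w_+$ (with $([2],\{\alpha\})<([2],\{\gamma\})$) and $w_-$. So $W_{(1,1)}=\{w_0,w_+,w_-\}$ with $w_0<w_\pm$, the face poset of a segment.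

*Example: why $\prec$ and not $<$.* For $\mathbf n=(2,1)$, the vertex joining $\alpha\beta|\gamma$ and $\alpha|\beta|\gamma$ has besides the root and the leaves the members $([2],\{\alpha,\beta\})<([2],\{\gamma\})$, the children of the root, and $([2],\{\alpha\})<([2],\{\beta\})$, the children of $([2],\{\alpha,\beta\})$. Here $([2],\{\beta\})\prec([2],\{\gamma\})$ although these two are not children of the same member. In $\alpha|\beta|\gamma$ they are, and containment of $\prec$ is what makes $\alpha|\beta|\gamma$ lie below this vertex.

*Example: $r=1$.* All projections are $\{1\}$, so every non-leaf is of type I. A non-leaf automatically has at least two children, since the children cover its points. The order of children is forced by (B4), and $2E\prec2F$ holds iff $2E,2F$ are disjoint and $2E$ is below $2F$ (look at the children, containing $2E$ and $2F$, of the smallest member containing both). So $W_{(n)}$ is the poset of bracketings of $12\cdots n$.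

The poset $W_{\mathbf n}$ is also the poset of strata of a compactification of the moduli space of configurations of vertical lines with marked points. It may be quoted that the 2-associahedra are abstract polytopes, that they are Eulerian, and that they are homeomorphic to closed balls. None of this will be used. Bottman's conjecture, stated in "Higher-Categorical Associahedra" (https://users.math.msu.edu/group/combinatorics-graph-theory-seminar/backman.pdf), is that the 2-associahedra can be realized as face posets of convex polytopes. The statement is true.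

**Theorem A.** For every $r\ge1$ and every $\mathbf n\in\mathbb Z_{\ge0}^r\setminus\{0\}$ there are a convex polytope $P$ and a bijection from $W_{\mathbf n}$ to the set of nonempty faces of $P$ which is an order isomorphism from $(W_{\mathbf n},\ge)$ to the faces ordered by inclusion.

**Complement B.** $W_{\mathbf n}$ is the face poset of an explicitly given complete rational fan in $\mathbb R^{r+|\mathbf n|-2}$, and this fan is the normal fan of a lattice polytope.

The route is as follows. We give every bracket a real height. The heights that fit a given 2-bracketing form a cone, and all cones together form a space $\mathcal M_{\mathbf n}$ in which the cones are glued as $W_{\mathbf n}$ prescribes. We then find linear coordinates turning $\mathcal M_{\mathbf n}$ into a vector space with a complete fan, and a convex function whose domains of linearity are the maximal cones. Both are built by induction: lines are added from left to right, and on each new line points are added from bottom to top.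

## 3. Heights, ultrametrics and cones

Let $N$ be the set of all points $(i,j)$, $i\in[r]$, $j\in[n_i]$, and let $i_a$ be the line of $a\in N$. It is convenient to allow $\mathbf n=0$, with $W_0$ the set of 1-bracketings of $[r]$ ordered by inclusion. In that case everything below that mentions points is void.

### 3.1 Chains of brackets

Fix $w=(\mathcal B,2\mathcal B,<)\in W_{\mathbf n}$. "Member" means member of $2\mathcal B$. A member *contains* $a$ if $a$ is in its point set, equivalently if it contains the leaf of $a$ as a sub-bracket; a member is *over* $B$ if its projection is $B$. Parents are written $2B^+$ and $B^+$. Every proper sub-member of $2B$ lies in a child of $2B$. Distinct children of one member are incomparable, so their point sets are disjoint. Since each point of a non-leaf has its leaf in some child, the point sets of the children partition that of the parent.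

**Lemma 1 (chains).**

- (a) The members containing $a$ form a chain from the root to the leaf of $a$, and successive members are parent and child.
- (b) Let $B\in\mathcal B$ be a non-singleton with $i_a\in B$. The members over $B$ containing $a$ form a consecutive nonempty piece of this chain, whose lowest element is type II and whose other elements are type I. A proper sub-member of a type II member over $B$ has projection $\subsetneq B$. Members over a singleton are leaves or type I.
- (c) For $a\ne b$ let $2B_w(a,b)$ be the smallest member containing both. If $2C\ni a$ and $2C'\ni b$ are distinct children of a common member $2E$, then $2E=2B_w(a,b)$. If a member $2E'$ contains $a$ but not $b$, then $2E'$ is contained in the child of $2B_w(a,b)$ that contains $a$.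

*Proof.* (a) These members share $a$, so they are pairwise comparable by (B2). A member strictly between two members containing $a$ contains $a$ too. So the next lower element of the chain is a maximal proper sub-member.

(b) Go down the chain. At a type I member the projection stays the same. At a type II member over $B$ it passes to the child of $B$ containing $i_a$. The projection starts at $[r]$ and ends at $\{i_a\}$, so it visits every member of $\mathcal B$ containing $i_a$, and it leaves a non-singleton $B$ exactly at a type II member over $B$. A proper sub-member of a type II member lies in a child, whose projection is a child of $B$. The last sentence holds because type II requires a non-singleton projection.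

(c) Since $2E$ contains $a$ and $b$, $2B_w(a,b)\subseteq2E$. If this were proper, $2B_w(a,b)$ would lie in one child of $2E$. That child contains $a$ and $b$, so it equals both $2C$ and $2C'$, a contradiction. For the second claim, $2E'$ and $2B_w(a,b)$ lie in the chain at $a$ and $2E'\not\supseteq2B_w(a,b)$. So $2E'$ is properly below $2B_w(a,b)$, hence in the child containing $a$. $\square$

Put $\varepsilon_w(a,b)=1$ if the leaf of $a$ is $\prec$ the leaf of $b$, $-1$ if the reverse holds, and $0$ otherwise. By (c), $\varepsilon_w(a,b)=1$ iff the children of $2B_w(a,b)$ containing $a$ and $b$ have equal projections and the first is $<$ the second. So $\varepsilon_w$ is well defined and antisymmetric. For children $2C\neq 2C'$ of one member with equal projections, $2C<2C'$ iff $\varepsilon_w(a,b)=1$ for some (equivalently all) $a\in\operatorname{pt}(2C)$, $b\in\operatorname{pt}(2C')$. In particular $2\mathcal B$ and $\prec$ determine $<$.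

### 3.2 The cone of a 2-bracketing

**Definition 5 (cones).** $\sigma_w^\circ$ is the set of pairs $(X,Y)$ with $X:\{\text{non-singletons of }\mathcal B\}\to\mathbb R$ and $Y:\{\text{non-leaves of }2\mathcal B\}\to\mathbb R$, both strictly increasing for inclusion, such that $Y(2B)=X(\pi(2B))$ for every type II member. $\bar\sigma_w$ is defined in the same way with weakly increasing functions. Conventions: $X(\{i\})=-\infty$, $Y(\text{leaf})=-\infty$, $Y(\text{root}^+)=+\infty$. For $\mathbf n=0$ only $X$ occurs.

*Example.* For $\mathbf n=(1,1)$, in $\sigma^\circ_{w_0}$ we have one free number $x=X([2])=Y(\text{root})$. In $\sigma^\circ_{w_\pm}$ we have $x=X([2])=Y([2],\{\alpha\})=Y([2],\{\gamma\})$ and $Y(\text{root})>x$.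

By Lemma 1(b) a member over a non-singleton $B$ contains a type II member over $B$ (or is one). Hence
$$Y(2B)\ge X(\pi(2B))\ \text{ on }\bar\sigma_w,\quad\text{with strict inequality on }\sigma_w^\circ\text{ for type I over non-singletons.}\tag{1}$$

**Lemma 2.** Every strictly increasing $X$ on the non-singletons of $\mathcal B$ extends to a point of $\sigma_w^\circ$. So $\sigma^\circ_w\ne\emptyset$, $\sigma_w^\circ$ is the relative interior of the polyhedral cone $\bar\sigma_w$, and $\bar\sigma_w$ is its closure.

*Proof.* For type II put $Y(2B)=X(\pi(2B))$. For type I over $B$ let $k(2B)$ be the maximal number of elements of a chain of members over $B$ strictly inside $2B$. Then $1\le k(2B)\le|2\mathcal B|-1$, since the children are over $B$. If $B$ is a non-singleton, put $Y(2B)=X(B)+\frac{k(2B)}{|2\mathcal B|}\delta_B$ with $\delta_B=X(B^+)-X(B)$, or $\delta_B=1$ if $B=[r]$. Over $\{i\}$ put $Y(2B)=X(\{i\}^+)-1+k(2B)/|2\mathcal B|$, or $Y(2B)=k(2B)$ if $r=1$.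

Let $2C\subsetneq2E$. If both are over the same $B$, then $2E$ is type I by Lemma 1(b), and $Y(2C)<Y(2E)$: if $2C$ is a leaf or type II this is clear, and if it is type I then $k(2C)<k(2E)$. If $\pi(2C)\subsetneq\pi(2E)$, then $Y(2C)<X(\pi(2C)^+)\le X(\pi(2E))\le Y(2E)$. So $Y$ is strictly increasing.

Strictly increasing $X$ exist, for instance $X(B)=|B|$. Inside the linear subspace given by the type II equalities, $\sigma_w^\circ$ is the nonempty solution set of the strict forms of the inequalities defining $\bar\sigma_w$. This gives the remaining claims. $\square$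

### 3.3 Height data

The cones are to be glued in one space, so we need a description that does not mention $w$. Think of a configuration depending on a large parameter. $X(i,i')$ measures the order of magnitude of the horizontal distance of two lines, $D(a,b)$ that of the distance of two points, and $\varepsilon(a,b)$ records the vertical direction from $a$ to $b$ when the vertical distance dominates.

**Definition 6 (height data).** *Height data* $m=(x,D,\varepsilon)$ consist of $x\in\mathbb R^{r-1}$, symmetric reals $D(a,b)$ and antisymmetric $\varepsilon(a,b)\in\{0,\pm1\}$ for $a\ne b$ in $N$. Put $X(i,i')=\max_{i\le k<i'}x_k$ for $i<i'$, extended symmetrically, $X(i,i)=-\infty$, $D(a,a)=-\infty$, $X(a,b)=X(i_a,i_b)$. For distinct points we require: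

- (M1) $D(a,b)\ge X(a,b)$, with equality iff $\varepsilon(a,b)=0$.
- (M2) If $a$ is below $b$ on the same line, then $\varepsilon(a,b)=1$.
- (M3) $D(a,c)\le\max(D(a,b),D(b,c))$.
- (M4) $D(a,b)<D(a,c)\Rightarrow\varepsilon(a,c)=\varepsilon(b,c)$.
- (M5) $\varepsilon(a,b)=\varepsilon(b,c)=1\Rightarrow\varepsilon(a,c)=1$.

Let $\mathcal M_{\mathbf n}$ be the set of height data. Write $a\prec b$ for $\varepsilon(a,b)=1$.

*Example.* For $\mathbf n=(1,1)$: a real $x$, a real $D\ge x$, and a sign if $D>x$. So $(x,u)$ with $u=\varepsilon(\alpha,\gamma)(D-x)$ identifies $\mathcal M_{(1,1)}$ with $\mathbb R^2$. The three cones of the previous example will be the half-planes $u\geq0$, $u\leq0$ and the line $u=0$.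

$X$ is an ultrametric, since the interval between $i$ and $i''$ is covered by those between $i,i'$ and $i',i''$; so is $D$ by (M3). Hence
$$D(a,b)\ne D(b,c)\ \Rightarrow\ D(a,c)=\max(D(a,b),D(b,c)),\quad\text{and likewise for }X.\tag{2}$$

For $\theta\in[-\infty,\infty)$ define *balls* $B(i,\theta)=\{j:X(i,j)\le\theta\}$, and let $2B(a,\theta)$ be the pair with projection $B(i_a,\theta)$ and point set $\{b:D(a,b)\le\theta\}$. By (M1) these points lie on lines of $B(i_a,\theta)$.

**Lemma 3 (dictionary).** Sending $(w,X,Y)$, $(X,Y)\in\sigma_w^\circ$, to the data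
$$X(i,i')=X(\text{smallest member of }\mathcal B\text{ containing }i,i'),\quad D(a,b)=Y(2B_w(a,b)),\quad\varepsilon=\varepsilon_w,\quad x_k=X(k,k+1)$$
is a bijection $\bigsqcup_w\sigma_w^\circ\to\mathcal M_{\mathbf n}$. Its inverse sends $m$ to $w(m)$, where $\mathcal B=\{B(i,\theta)\}$, $2\mathcal B=\{2B(a,\theta)\}$, children with equal projections are ordered by $\varepsilon$, with the coordinates: $X(B)$ is the maximum of $X(i,j)$, $i,j\in B$, and $Y(2B)$ is the maximum of all $X(i,j)$, $i,j\in\pi(2B)$, and $D(b,b')$, $b,b'\in\operatorname{pt}(2B)$. The balls at $a$ are exactly the members of $w(m)$ containing $a$, and for $a\in\operatorname{pt}(2C)$ we have $2B(a,\theta)=2C$ iff $Y(2C)\le\theta<Y(2C^+)$.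

We call $w(m)$ the *type* of $m$, and write $\sigma_w^\circ$ also for the set of data of type $w$.

*Proof.* **Step 1: from $(w,X,Y)$ to height data.** The aim is to check that the formulas give height data.

First, $X(i,i')=\max_{i\le k<i'}x_k$ for $i<i'$. Let $B$ be the smallest member containing $i,i'$. Its children partition $B$ into intervals and separate $i$ from $i'$. So they separate some $k,k+1$ with $i\le k<i'$, and for this $k$ the smallest member containing $k,k+1$ is $B$. The other $x_k$ in the range are $\le X(B)$.

(M1): $D(a,b)$ is real because $2B=2B_w(a,b)$ has two points. Let $B=\pi(2B)$. If $2B$ is type I, the children containing $a$ and $b$ are distinct with equal projections, so $\varepsilon\ne0$. For non-singleton $B$, $Y(2B)>X(B)\ge X(a,b)$ by (1); for singleton $B$, $X(a,b)=-\infty$. If $2B$ is type II, let $C,C'$ be the projections of the children containing $a,b$. If $C=C'$, then $\varepsilon\ne0$ and $X(a,b)\le X(C)<X(B)=D(a,b)$. If $C\ne C'$, then $\varepsilon=0$, and $B$ is the smallest member containing $i_a,i_b$, so $X(a,b)=X(B)=D(a,b)$.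

(M2): The children of $2B_w(a,b)$ containing $a$ and $b$ have line $i_a=i_b$ in their projections. These projections are equal, or are children of one $B$ sharing a line; in both cases they coincide. The children are distinct, hence ordered, and (B4) gives the direction.

(M3): $2B_w(a,b)$ and $2B_w(b,c)$ share $b$, so they are nested; the larger one contains $a,c$.

(M4): The members $2B_w(a,b)$, $2B_w(a,c)$ share $a$, and the heights give $2B_w(a,b)\subsetneq2B_w(a,c)$. So $a,b$ lie in one child of $2B_w(a,c)$ and $c$ in another. By Lemma 1(c), $2B_w(b,c)=2B_w(a,c)$, and $\varepsilon(b,c)=\varepsilon(a,c)$.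

(M5): If $D(a,b)<D(b,c)$, (M4) gives $\varepsilon(a,c)=\varepsilon(b,c)=1$. If $D(b,c)<D(a,b)$, (M4) gives $\varepsilon(c,a)=\varepsilon(b,a)=-1$. If they are equal, then $2B_w(a,b)=2B_w(b,c)$, being nested of equal height. Its children containing $a,b,c$ have equal projections and are increasing in this order. So $\varepsilon(a,c)=1$.

**Step 2: from $m$ to a 2-bracketing with heights.** The aim is to check (B1)–(B4) for balls and that the stated $(X,Y)$ lies in $\sigma^\circ_{w(m)}$.

*$\mathcal B$ is a 1-bracketing.* Balls of an ultrametric are nested or disjoint. They are intervals since $X(i,j)\le X(i,j')$ for $j$ between $i$ and $j'$. Radii $-\infty$ and $\gg0$ give the singletons and $[r]$.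

*Balls are 2-brackets.* Let $b,b',b''$ lie on one line in this order upwards, with $b,b''$ in $2B(a,\theta)$ and $b'$ not. Then $D(b,b'')\le\theta<D(b,b')$, so $\varepsilon(b,b')=\varepsilon(b'',b')$ by (M4). By (M2) the left side is $1$ and the right side is $-1$, a contradiction.

*(B1), (B2).* Radii $-\infty$ and $\gg0$ give the leaves and the root, and projections are in $\mathcal B$. If $b\in\operatorname{pt}(2B(a,\theta))$, then $X(a,b)\le D(a,b)\le\theta$, and the ultrametric inequalities give $2B(a,\theta)=2B(b,\theta)$. So two balls sharing a point can be given a common center and are nested. In particular the members containing $a$ are exactly the balls at $a$.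

*(B3).* Let $2B$ be a non-leaf ball, $B=\pi(2B)$, $Y=Y(2B)$. It has two points or a non-singleton projection, so $Y\in\mathbb R$. Let $a\in\operatorname{pt}(2B)$, $2B=2B(a,\theta)$. All $X,D$ inside $2B$ are $\le\theta$, so $Y\le\theta$ and $2B\subseteq2B(a,Y)\subseteq2B(a,\theta)=2B$. Thus $2B=2B(a,Y)$, and $Y$ is the least radius giving $2B$ at $a$. A proper sub-member containing $a$ is a ball at $a$ of radius $<Y$, so it is contained in
$$2C_a:=\bigl(\{j:X(i_a,j)<Y\},\ \{b:D(a,b)<Y\}\bigr).$$
This is itself a ball at $a$, its radius being the largest value $<Y$ occurring at $a$. As this radius is $<Y$, $2C_a\ne2B$. Hence the children of $2B$ are the $2C_a$, $a\in\operatorname{pt}(2B)$. Let $X(B)=\max_{i,j\in B}X(i,j)$. If $X(B)<Y$, all children have projection $B$, and $Y=D(b,b')$ for some $b,b'$ in $2B$, so $2C_b\ne2C_{b'}$: type I. If $X(B)=Y$, then $B$ is not a singleton, and the same argument for $X$ alone shows that the sets $\{j:X(i_a,j)<X(B)\}$ are children of $B$: type II. The alternatives exclude each other.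

*(B4).* Let $2C_a\ne2C_b$ have equal projections. Then $b\notin2C_a$, so $D(a,b)=Y$, while $X(a,b)<Y$ because $i_b\in\pi(2C_a)$. So $\varepsilon(a,b)\ne0$ by (M1). If $a'\in\operatorname{pt}(2C_a)$, $a'\neq a$, then $D(a,a')<Y=D(a,b)$ and $\varepsilon(a',b)=\varepsilon(a,b)$ by (M4); likewise for $b$. So $\varepsilon$ does not depend on representatives. By antisymmetry and (M5) it is a total order, and by (M2) it is compatible with the lines.

*Heights.* We have $B=B(i,X(B))$ for $i\in B$ and $2B=2B(a,Y(2B))$, so strictly larger members have strictly larger heights. For type II we saw $Y(2B)=X(\pi(2B))$. Finally, let $a\in\operatorname{pt}(2C)$. If $Y(2C)\le\theta<Y(2C^+)$, then $2B(a,\theta)\supseteq2C$, and $2B(a,\theta)\not\supseteq2C^+$ since otherwise all values inside $2C^+$ would be $\le\theta$. So $2B(a,\theta)=2C$ by Lemma 1(a). Conversely, if $2B(a,\theta)=2C$, then $Y(2C)\le\theta$, and $\theta\ge Y(2C^+)$ would give $2B(a,\theta)\supseteq 2B(a,Y(2C^+))=2C^+$.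

**Step 3: the two passages are inverse.** The aim is to recover each side from the other.

Start with $(w,X,Y)$, a point $a$ and a radius $\theta$. Let $2B_*$ be the largest member containing $a$ with $Y(2B_*)\le\theta$. Then $D(a,b)\le\theta$ iff $2B_w(a,b)\subseteq2B_*$ iff $b\in\operatorname{pt}(2B_*)$. Let $B=\pi(2B_*)$. By (1), $X(B)\le Y(2B_*)\le\theta$. If $B\ne[r]$, the type II member over $B^+$ containing $a$ properly contains $2B_*$, so its height $X(B^+)$ is $>\theta$ by maximality. For $j\in B$ we get $X(i_a,j)\le X(B)\le\theta$, and for $j\notin B$ we get $X(i_a,j)\ge X(B^+)>\theta$. So $B(i_a,\theta)=B$ and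
$$2B(a,\theta)=2B_*,\ \text{the largest member containing }a\text{ with }Y\le\theta.\tag{3}$$
As $Y$ is strictly increasing, every member containing $a$ arises from $\theta=Y(2B)$. Similarly $B(i,\theta)$ is the largest member of $\mathcal B$ containing $i$ with $X\le\theta$, and $\{B(i,\theta)\}=\mathcal B$. The heights are recovered: all $X,D$ inside $2B$ are $\le Y(2B)$; for type II the value $Y(2B)=X(\pi(2B))$ is attained by some $X(i,j)$, and for type I it is attained by $D(a,b)$ with $a,b$ in different children. Likewise $X(B)$ is attained. The order is recovered by the remark before Definition 5.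

Conversely start with $m$. The smallest ball containing $a,b$ is $2B(a,D(a,b))$, and its height is $D(a,b)$: at most the radius, and at least $D(a,b)$. The same works for $X$. If $\varepsilon(a,b)\ne0$, then $D(a,b)>X(a,b)$, so the children $2C_a,2C_b$ of this ball have equal projections and are ordered by $\varepsilon$. If $\varepsilon(a,b)=0$, then $X(a,b)=D(a,b)$ and the projections differ. So $m$ is recovered. $\square$

**Lemma 4 (types via preorders).** For $a\in N$ let $Q_a(m)$ be the total preorder on the symbols $[r]\sqcup N$ by the values $X(i_a,j)$ for $j\in[r]$ and $D(a,b)$ for $b\in N$. For $i\in[r]$ let $Q_i(m)$ be the preorder on $[r]$ by $X(i,j)$. Then $w(m)$ determines, and is determined by, all $Q_a$, all $Q_i$ and $\varepsilon$.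

*Proof.* The balls at $a$ and at $i$ are the initial segments of $Q_a$ and $Q_i$, and the order is given by $\varepsilon$; so these determine $w(m)$. Conversely, $\text{value}(y)\le\text{value}(z)$ at $a$ iff every member containing $a$ and $z$ also contains $y$, because the members containing $a$ are the balls at $a$ (a line symbol is contained in a member if it lies in the projection). The same holds for $Q_i$, and $\varepsilon$ is read off from $\prec$ on leaves. $\square$

### 3.4 Closed cones inside $\mathcal M_{\mathbf n}$

**Lemma 5.** For $(X,Y)\in\bar\sigma_w$ define $X(i,i')$ and $D(a,b)$ as in Lemma 3, and $\varepsilon=\varepsilon_w$ where $D>X$, $\varepsilon=0$ where $D=X$. This defines an injection $\iota_w:\bar\sigma_w\to\mathcal M_{\mathbf n}$ with image $\bigsqcup_{w'\le w}\sigma_{w'}^\circ$, and the sets $\iota_w^{-1}(\sigma^\circ_{w'})$, $w'\le w$, are exactly the relatively open faces of $\bar\sigma_w$. If $w'\le w$ and $m\in\sigma_{w'}^\circ$ has coordinates $(X',Y')$, then its coordinates in $\bar\sigma_w$ are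
$$X(B)=X'(\text{smallest member of }\mathcal B'\text{ containing }B),\qquad Y(2B)=Y'(\text{smallest member of }2\mathcal B'\text{ containing }2B).$$
If $2C\in2\mathcal B$ is neither leaf nor root and $2C\notin2\mathcal B'$, then $Y(2C)=Y(2C^+)$ at $m$.

*Proof.* **Step 1: the axioms.** We check that weak monotonicity still gives height data. As in Lemma 3, $X(i,i')=\max x_k$. (M1): $D\ge X$ everywhere, and $D=X$ where $\varepsilon_w=0$, are closed conditions valid on $\sigma_w^\circ$, hence on $\bar\sigma_w$; so $\varepsilon=0$ iff $D=X$. (M2): on one line $D>X=-\infty$, so $\varepsilon=\varepsilon_w$. (M3): as before.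

(M4): If $D(a,b)<D(a,c)$, then $2B_w(a,b)\subsetneq2B_w(a,c)$. So $2B_w(b,c)=2B_w(a,c)$, $\varepsilon_w(a,c)=\varepsilon_w(b,c)$ and $D(b,c)=D(a,c)$. As $X(a,b)\le D(a,b)<D(a,c)$, the ultrametric inequality for $X$ gives $X(a,c)<D(a,c)\iff X(b,c)<D(b,c)$.

(M5): Let $\varepsilon(a,b)=\varepsilon(b,c)=1$. Then $\varepsilon_w(a,b)=\varepsilon_w(b,c)=1$, so $\varepsilon_w(a,c)=1$ by (M5) on $\sigma_w^\circ$. Also $X(a,c)\le\max(X(a,b),X(b,c))<\max(D(a,b),D(b,c))$. This last maximum equals $D(a,c)$: if the two terms differ, by (2); if they are equal and $D(a,c)<D(a,b)$, then (M4) gives $1=\varepsilon(a,b)=\varepsilon(c,b)=-1$, which is absurd. So $X(a,c)<D(a,c)$ and $\varepsilon(a,c)=1$.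

**Step 2: injectivity.** The coordinates can be read off: $X(B)$ is some $X(i,i')$; for type I, $Y(2B)$ is some $D(a,b)$; for type II it is $X(\pi(2B))$.

**Step 3: every point of the image has type $\le w$.** Let $m=\iota_w(X,Y)$. The proof of (3) used only weak monotonicity, so every ball of $m$ is a member of $2\mathcal B$, and likewise $\mathcal B(m)\subseteq\mathcal B$. Let $2E\prec2F$ in $w(m)$, $a\in\operatorname{pt}(2E)$, $b\in\operatorname{pt}(2F)$. Then $\varepsilon(a,b)=1$, so $\varepsilon_w(a,b)=1$, and $2B_w(a,b)$ has children $2C\ni a$, $2C'\ni b$ of equal projection with $2C<2C'$. As $2E\in2\mathcal B$ contains $a$ but not $b$, Lemma 1(c) gives $2E\subseteq2C$; likewise $2F\subseteq2C'$. So $2E\prec2F$ in $w$, and $w(m)\le w$.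

**Step 4: every point of type $w'\le w$ is in the image.** Let $(X',Y')\in\sigma^\circ_{w'}$ have data $m$, and define $(X,Y)$ by the formulas in the statement. Smallest members exist since members containing a given one form a chain. $(X,Y)$ is weakly monotone. We need the type II equalities. Let $2B\in2\mathcal B$ be type II over $B$ in $w$, $a\in\operatorname{pt}(2B)$, let $B''$ be the smallest member of $\mathcal B'$ containing $B$, and let $2E'$ be the lowest member of $2\mathcal B'$ over $B''$ containing $a$. By Lemma 1(b) for $w'$, $2E'$ is type II in $w'$. In $2\mathcal B$ the members $2E'$ and $2B$ share $a$, so they are nested. If $2E'\subsetneq2B$, then $B''\subseteq B$, so $B''=B$, which contradicts Lemma 1(b): a proper sub-member of the type II member $2B$ has projection $\subsetneq B$. So $2B\subseteq2E'$. The smallest $2B'\in2\mathcal B'$ containing $2B$ satisfies $2B'\subseteq2E'$ and $B\subseteq\pi(2B')\subseteq B''$, hence $\pi(2B')=B''$, and $2B'=2E'$ by the choice of $2E'$. Thus $Y(2B)=Y'(2E')=X'(B'')=X(B)$, and $(X,Y)\in\bar\sigma_w$.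

The smallest member of $2\mathcal B'$ containing $a,b$ belongs to $2\mathcal B$. So it contains $2B_w(a,b)$ and is the smallest one that does. Hence $\iota_w(X,Y)$ has the same $D$ as $m$; similarly the same $X$. Where $D=X$, both $\varepsilon$ vanish. Where $D>X$, $\varepsilon_{w'}(a,b)=\pm1$, and it equals $\varepsilon_w(a,b)$ since ${\prec'}\subseteq{\prec}$. So $\iota_w(X,Y)=m$.

If $2C\in2\mathcal B\setminus2\mathcal B'$ is neither leaf nor root, the smallest member of $2\mathcal B'$ containing $2C$ properly contains $2C$, hence contains $2C^+$. So $Y(2C)=Y(2C^+)$.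

**Step 5: faces.** We identify the strata with the faces. In the subspace given by the type II equalities, $\bar\sigma_w$ is cut out by $X(A)\le X(B)$ for $A$ a non-singleton child of $B$, and $Y(2C)\le Y(2B)$ for $2C$ a non-leaf child of $2B$. At a point of $\sigma_{w'}^\circ$ the inequality for $2C$ is tight iff $2C\notin2\mathcal B'$: one direction was just shown, and if $2C\in2\mathcal B'$, the smallest member of $2\mathcal B'$ containing $2B$ is strictly larger than $2C$. The same holds for $A$. So $w'$ determines the set of tight inequalities. Conversely the tight set determines $\mathcal B'$ and $2\mathcal B'$, and the order of $w'$ on children of equal projection is given by $\varepsilon_w$, as seen in Step 4. The relatively open faces are the nonempty sets of points with a given tight set. $\square$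

**Definition 7 (conewise linear).** A map from $\mathcal M_{\mathbf n}$ to a vector space is *conewise linear* if it is linear on every $\bar\sigma_w$, via $\iota_w$.

*Example.* The functions $X(i,i')$ for $i\ne i'$ and $D(a,b)$ are conewise linear. So is
$$u(a,b):=\varepsilon(a,b)\bigl(D(a,b)-X(a,b)\bigr)\qquad(i_a\ne i_b),$$
because on $\bar\sigma_w$ it equals $\varepsilon_w(a,b)(D(a,b)-X(a,b))$: where $\varepsilon$ and $\varepsilon_w$ differ, the bracket is $0$.

## 4. Fans, strictly convex functions, and one-dimensional refinements

A *complete fan* in a real vector space $V$ is a finite set of polyhedral cones (which may contain lines), closed under taking faces, any two of which meet in a common face, and whose union is $V$. In a complete fan every codimension-one cone $\tau$, called a *wall*, is a facet of exactly two full-dimensional cones. They lie on opposite sides of $\operatorname{span}\tau$, and near a relative interior point of $\tau$ they cover $V$.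

**Lemma 6.** Let $T:\mathcal M_{\mathbf n}\to V$ be a conewise linear bijection to a finite-dimensional real vector space. Then $\{T(\bar\sigma_w)\}$ is a complete fan, and $w\mapsto T(\bar\sigma_w)$ is an isomorphism from $(W_{\mathbf n},\le)$ to its cones ordered by inclusion.

*Proof.* $T\circ\iota_w$ is linear and injective on $\sigma_w^\circ$, which is nonempty and open in the span of $\bar\sigma_w$; so it is injective on that span. Thus $T(\bar\sigma_w)$ is a polyhedral cone with relative interior $T(\sigma_w^\circ)$. By Lemma 5 its relatively open faces are the $T(\sigma_{w'}^\circ)$, $w'\le w$, with corresponding closed faces $T(\bar\sigma_{w'})$. The sets $T(\sigma_w^\circ)$ partition $V$ by Lemma 3.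

Let $S$ be the intersection of $T(\bar\sigma_{w_1})$ and $T(\bar\sigma_{w_2})$. It contains $0$, is convex, and by injectivity is the union of the $T(\sigma_{w'}^\circ)$ with $w'\le w_1,w_2$. A relative interior point of $S$ lies in one such $T(\sigma_{w'}^\circ)$; put $F=T(\bar\sigma_{w'})\subseteq S$. As $F$ is a face of $T(\bar\sigma_{w_1})$ containing a relative interior point of the convex subset $S$, we get $S\subseteq F$. So $S=F$ is a common face.

If $T(\bar\sigma_{w'})\subseteq T(\bar\sigma_w)$, then $\sigma_{w'}^\circ\subseteq\iota_w(\bar\sigma_w)$ and $w'\le w$ by Lemma 5. Conversely, if $w'\le w$, then $T(\bar\sigma_{w'})$ is a face of $T(\bar\sigma_w)$. $\square$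

In this situation the union of the full-dimensional cones is closed and dense, so it is $V$, and therefore every cone is a face of a full-dimensional one. A conewise linear function $h$, viewed on $V$ via $T$, is linear on each of finitely many closed cones covering $V$, so it is continuous. Call $w$ full-dimensional if $T(\bar\sigma_w)$ is, and let $f_w\in V^*$ then be the form of $h$ on it.

**Definition 8 (strictly convex).** A conewise linear $h$ is *strictly convex* with respect to $T$ if $h(v)>f_w(v)$ for every full-dimensional $w$ and every $v\notin T(\bar\sigma_w)$. Then $h=\max_wf_w$.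

*Example.* On $\mathcal M_{(1,1)}\cong\mathbb R^2$ with coordinates $(x,u)$ the full-dimensional cones are $u\ge0$ and $u\le0$, and $h=\max(0,u)$ is strictly convex: $f_{w_+}=u$ and $f_{w_-}=0$. The convex hull of the two forms is a segment, as it should be.

**Lemma 7.** (a) $h$ is strictly convex if for each wall $\tau$ with adjacent full-dimensional cones $\sigma_1,\sigma_2$ and forms $f_1,f_2$ one has $f_1>f_2$ on $\operatorname{int}\sigma_1$ and $f_2>f_1$ on $\operatorname{int}\sigma_2$. (b) If $\mathbf n\ne0$ and a conewise linear bijection $T$ with a strictly convex $h$ exists, then Theorem A holds for $\mathbf n$.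

*Proof.* (a) Let $v\notin\sigma$, $\sigma$ full-dimensional. Choose $x\in\operatorname{int}\sigma$ outside the proper subspaces $\operatorname{span}\tau+\mathbb Rv$ for cones $\tau$ of codimension $\ge2$, and outside $\operatorname{span}\tau$ for walls $\tau$. If a point $x+\lambda(v-x)$, $0\le\lambda<1$, lies in $\tau$, then $x\in\operatorname{span}\tau+\mathbb Rv$. So $[x,v)$ avoids all cones of codimension $\ge2$. If it meets a wall $\tau$ with direction $v-x\in\operatorname{span}\tau$, then $x\in\operatorname{span}\tau$, which is excluded; so walls are crossed transversally, at relative interior points. Along the segment $h$ is piecewise linear. At a crossing from $\sigma_1$ to $\sigma_2$ the form $f_2-f_1$ vanishes at the crossing point and is positive on $\operatorname{int}\sigma_2$, so the slope strictly increases. As $\sigma$ is closed and $v\notin\sigma$, the segment leaves $\sigma$ before $v$. So $h$ starts with the values of $f_\sigma$, and its slope strictly increases at least once before $v$. Hence $h(v)>f_\sigma(v)$.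

(b) Let $P=\operatorname{conv}\{f_w:w\text{ full-dimensional}\}\subset V^*$. Then $\max_{y\in P}\langle y,v\rangle=h(v)$. For $v\in T(\sigma_w^\circ)$ and $w_1$ full-dimensional, $f_{w_1}(v)=h(v)$ iff $v\in T(\bar\sigma_{w_1})$ iff $w_1\ge w$. So the face of $P$ maximizing $v$ is
$$F_w=\operatorname{conv}\{f_{w_1}:w_1\ge w\text{ full-dimensional}\},$$
independent of $v\in T(\sigma^\circ_w)$. Every nonempty face maximizes some $v\in V$, so it is some $F_w$. Clearly $w\le w_2$ implies $F_{w_2}\subseteq F_w$.

Conversely let $F_{w_2}\subseteq F_w$, $v\in T(\sigma_w^\circ)$, $v_2\in T(\sigma_{w_2}^\circ)$. For each full-dimensional $w_1\ge w_2$ we have $f_{w_1}\in F_w$, so $f_{w_1}(v)=h(v)$ and $v\in T(\bar\sigma_{w_1})$ by strict convexity. Since finitely many full-dimensional cones cover $V$, one of them, $T(\bar\sigma_{w_1})$, contains $v_2-\delta v$ for arbitrarily small $\delta>0$. It is closed, so it contains $v_2$; hence $w_1\ge w_2$ and $v\in T(\bar\sigma_{w_1})$. Now $v_2=(v_2-\delta v)+\delta v$ is a sum of two elements of $T(\bar\sigma_{w_1})$ and lies in its face $T(\bar\sigma_{w_2})$, so $v\in T(\bar\sigma_{w_2})$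 and $w\le w_2$. Thus $w\le w_2\iff F_{w_2}\subseteq F_w$, and $w\mapsto F_w$ is the required isomorphism. $\square$

The induction adds one coordinate at a time. The next lemma says that convexity of the new contribution is needed only over each fixed maximal cone of the old fan.

**Lemma 8 (relative step).** Let $\rho:\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ be such that $w(\rho(m))$ depends only on $w(m)$, and $\rho$ maps each $\bar\sigma_w$ linearly into $\bar\sigma_{w'}$, where $w'=w(\rho(m))$ for $m\in\sigma_w^\circ$; we say $w$ *lies over* $w'$. Let $T':\mathcal M_{\mathbf n'}\to V'$ be a conewise linear bijection with a strictly convex $h'$. Let $s,g:\mathcal M_{\mathbf n}\to\mathbb R$ be conewise linear with $(\rho,s):\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}\times\mathbb R$ bijective. Suppose that for every full-dimensional $w'\in W_{\mathbf n'}$ the function $g$ is convex on $\bar\sigma_{w'}\times\mathbb R$, and distinct full-dimensional cones of $\mathcal M_{\mathbf n}$ over $w'$ carry distinct linear forms of $g$. Then $T=(T'\circ\rho,s)$ is a conewise linear bijection to $V'\times\mathbb R$,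 and $h=M\,h'\circ\rho+g$ is conewise linear and strictly convex for $M\gg0$.

*Proof.* The claim on $T$ and the conewise linearity of $h$ are clear. A full-dimensional cone projects onto a set with interior in $V'$, so it lies over a full-dimensional $w'$; its interior projects to an open set, hence into the interior of the cone of $w'$. We check Lemma 7(a) at a wall $\tau$ between $\sigma_1,\sigma_2$, lying over $\sigma_1',\sigma_2'$. Let $f^g_i,f'_i$ be the forms of $g,h'$.

*Case $\sigma'_1=\sigma'_2$.* The $h'$-parts coincide. As $g$ is convex on $\sigma_1'\times\mathbb R$ and equals $f_2^g$ on $\sigma_2$, which has interior, $g\ge f_2^g$ on $\sigma_1'\times\mathbb R$. So $f_1^g-f_2^g\ge0$ on $\sigma_1$. This form vanishes on the hyperplane $\operatorname{span}\tau$ and is nonzero by hypothesis, so it is positive on $\operatorname{int}\sigma_1$. By symmetry $f_2^g-f_1^g>0$ on $\operatorname{int}\sigma_2$.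

*Case $\sigma_1'\ne\sigma_2'$.* The pull-back $\varphi$ of $f_1'-f_2'$ vanishes on $\operatorname{span}\tau$, because $\tau$ projects into $\sigma_1'\cap\sigma_2'$, where both forms equal $h'$. It is $>0$ on $\operatorname{int}\sigma_1$ and $<0$ on $\operatorname{int}\sigma_2$, by strict convexity of $h'$. The form $f_1^g-f_2^g$ vanishes on $\operatorname{span}\tau$ too, so it is $c\varphi$ for some $c\in\mathbb R$, and any $M>-c$ works at this wall. There are finitely many walls. $\square$

**Lemma 9 (restriction is linear on cones).** Let $\rho:\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}$ forget a point or an empty last line, and suppose that $w(\rho(m))$ depends only on $w(m)$. Then $\rho$ maps each $\bar\sigma_w$ linearly into $\bar\sigma_{w'}$, where $w$ lies over $w'$.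

*Proof.* For $m\in\sigma_w^\circ$ the coordinates of $\rho(m)$ in $\bar\sigma_{w'}$ are certain fixed functions among the $X(i,i')$ and $D(a,b)$ (Step 2 of Lemma 5), hence linear in $m$. Let $m\in\bar\sigma_w$ be the limit of $m_k\in\sigma_w^\circ$. The coordinates of $\rho(m_k)$ converge to some $\omega\in\bar\sigma_{w'}$, and $\iota_{w'}(\omega)$ has the same $X,D$ as $\rho(m)$. Both have $\varepsilon=0$ where $D=X$, and elsewhere $\varepsilon=\varepsilon_w=\varepsilon_{w'}$. So $\rho(m)=\iota_{w'}(\omega)$. $\square$

We now prove by induction, for all $r\ge1$ and all $\mathbf n\in\mathbb Z^r_{\ge0}$: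

$(*)$ *There exist a conewise linear bijection $T_{\mathbf n}$ from $\mathcal M_{\mathbf n}$ to a vector space and a strictly convex $h_{\mathbf n}$.*

For $r=1$, $\mathbf n=(0)$, $\mathcal M_{\mathbf n}$ is a point. If $n_r=0$ and $r\ge2$, we go back to $(n_1,\dots,n_{r-1})$ in Section 5. If $n_r>0$, we go back to $\mathbf n-e_r$, with $e_r$ the last unit vector, in Sections 6–9.

## 5. Adding an empty last line

**Lemma 10.** Let $r\ge2$ and $\mathbf n=(\mathbf n',0)$. If $(*)$ holds for $\mathbf n'$, it holds for $\mathbf n$.

*Proof.* **Step 1: the new coordinate.** Let $t=x_{r-1}$ and let $\rho$ forget line $r$. No point lies on line $r$, so the axioms do not involve $t$, and $(\rho,t):\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}\times\mathbb R$ is a bijection. The preorders of $\rho(m)$ are restrictions of those of $m$, so by Lemma 4 $w(\rho(m))$ depends only on $w(m)$, and Lemma 9 applies.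

**Step 2: the function $g$.** We want a function whose breaks in the $t$-direction record all comparisons of the new line with the old symbols. Put
$$\phi_j=X(j,r-1)\ (j<r-1),\qquad\phi_{ab}=\max(D(a,b),X(i_a,r-1)),$$
for pairs $a\ne b$ in $N$. The latter is symmetric in $a,b$, since $X(i_b,r-1)\le\max(X(a,b),X(i_a,r-1))$ and $X(a,b)\le D(a,b)$. Let
$$g=\sum_{j<r-1}\max(\phi_j,t)+\sum_{\{a,b\}}\max(\phi_{ab},t).$$
Each $\phi$ is linear on each $\bar\sigma_{w'}$: the comparison in $\phi_{ab}$ is decided by $Q_a$ on $\sigma_{w'}^\circ$ and persists weakly on the closure. So $g$ is convex on $\bar\sigma_{w'}\times\mathbb R$. And $g$ is conewise linear on $\mathcal M_{\mathbf n}$: $\max(\phi_j,t)=X(j,r)$, and $\max(\phi_{ab},t)=\max(D(a,b),X(i_a,r))$ is decided by $Q_a$ of $w$.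

**Step 3: distinct cones carry distinct forms.** Let $w_1,w_2$ be full-dimensional over the same full-dimensional $w'$ with the same form $f$ of $g$; we show $w_1=w_2$. By convexity $g\ge f$ on $\bar\sigma_{w'}\times\mathbb R$, and $g\le f$ on the convex hull $H$ of the two cones. So $g=f$ on $H$. If a sum of convex functions is affine, each summand is affine, so every $\max(\phi,t)$ is affine on $H$. The form $t-\phi$ is nonzero since $\phi$ does not depend on $t$. As $\max(\phi,t)=\phi+\max(0,t-\phi)$ is affine on the open set $\sigma_{w_1}^\circ$, $t-\phi$ has a constant nonzero sign there; likewise on $\sigma_{w_2}^\circ$. The two signs agree, since otherwise one affine function would equal $t$ on one open set and $\phi$ on another.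

It remains to see that $w'$ and these signs determine all preorders (Lemma 4). In $Q_a$, or in $Q_i$ with $i<r$ (then read $i$ for $i_a$), the new symbol $r$ has value $X(i_a,r)=\max(X(i_a,r-1),t)$. Compare it with an old symbol of value $\nu$. Which case below occurs is decided by $w'$.

- If $\nu<X(i_a,r-1)$, the new value is larger.
- If $\nu=X(i_a,r-1)$ and $i_a<r-1$, the sign of $t-\phi_{i_a}$ decides whether the new value equals $\nu$ or is larger. If $i_a=r-1$, then $\nu=-\infty<t$.
- If $\nu>X(i_a,r-1)$, we compare $\nu$ with $t$. Either $\nu=D(a,b)=\phi_{ab}$, or $\nu=X(i_a,j)$ with $j\ne r-1$, and then $\nu=X(j,r-1)=\phi_j$ by (2). So the sign of $t-\phi_{ab}$ or of $t-\phi_j$ decides.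

The preorder $Q_r$ compares $-\infty$, $t$ and the $\max(\phi_j,t)$, which is decided by $Q_{r-1}$ of $w'$ and the signs. Finally $\varepsilon$ is that of $w'$. So $w_1=w_2$, and Lemma 8 with $s=t$ gives $(*)$ for $\mathbf n$. $\square$

*Example.* For $\mathbf n=(2)$ the data are the single number $D=D(\alpha,\beta)$, $W_{(2)}$ has one element, and $h=0$. For $\mathbf n=(2,0)$ we get $t=x_1=:x$ and $g=\max(D,x)$. With $\delta=D-x$ the full-dimensional cones are $\delta\ge0$ and $\delta\le0$, and $W_{(2,0)}$ is the face poset of a segment.

## 6. The fibers of forgetting the top point of the last line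

From now on $n_r>0$, $q=(r,n_r)$ is the top point of the last line, $N'=N\setminus\{q\}$, $\mathbf n'=\mathbf n-e_r$, and $\rho$ restricts data to $N'$. By Lemma 4, $w(\rho(m))$ depends only on $w(m)$, and Lemma 9 applies.

If $N'=\emptyset$, then $\mathcal M_{\mathbf n}=\mathcal M_{\mathbf n'}=\mathbb R^{r-1}$. In $w(m)$ we have $2\mathcal B=\{(B,\{q\}):r\in B\in\mathcal B\}$; each non-leaf has the single child $(C,\{q\})$ with $C\ni r$ a child of $B$, so it is type II, and $\prec$ is empty. So cones and orders coincide for $\mathbf n$ and $\mathbf n'$, and $(*)$ carries over. Let $N'\ne\emptyset$ from now on. For $p\in N'$ put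
$$u_p=D(p,q)\ \ (i_p=r),\qquad u_p=u(p,q)=\varepsilon(p,q)(D(p,q)-X(p,q))\ \ (i_p\ne r),\qquad s=\sum_{p\in N'}u_p.$$
These are conewise linear. If $i_p=r$, then $p\prec q$ by (M2). Given $x$, the vector $(u_p)_p$ determines all $D(p,q)$ and $\varepsilon(p,q)$: for $i_p\ne r$ the sign of $u_p$ is $\varepsilon(p,q)$ and $D=X+|u_p|$.

To understand a fiber of $\rho$ we want to see $q$ as moving upwards. For this we realize height data by positions in an ordered group that knows orders of magnitude.

**Definition 9.** Let $G=\bigoplus_{\theta\in\mathbb R}\mathbb Re_\theta$, $v(f)=\max\operatorname{supp}f$, $v(0)=-\infty$. Let $f>0$ iff $f\neq0$ and the coefficient of $e_{v(f)}$, the *leading* coefficient, is positive.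

$G$ is a totally ordered group. We have $v(f+f')\le\max(v(f),v(f'))$, with equality if $v(f)\ne v(f')$ or if $f,f'$ have the same sign. Also $0<f\le f'$ implies $v(f)\le v(f')$: otherwise $f'-f$ would have the leading term of $-f$ and be negative. *Example:* $e_5-100\,e_2>0$ with $v=5$, and $1000\,e_1<e_2$.

**Lemma 11.** Let $x\in\mathbb R^{r-1}$ and $y\in G^N$ with $y$ strictly increasing along each line. Then
$$D(a,b)=\max(X(a,b),v(y_a-y_b)),\qquad\varepsilon(a,b)=\begin{cases}\operatorname{sign}(y_b-y_a)&\text{if }v(y_b-y_a)>X(a,b),\\0&\text{otherwise}\end{cases}$$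
are height data, denoted $\mathrm{Data}[x,y]$.

*Proof.* $D$ is real, because $v(y_a-y_b)$ is real for points on one line. (M1) is clear. (M2): on one line $X=-\infty<v(y_b-y_a)$ and $y_b>y_a$. (M3): $X$ and $v(y_a-y_b)$ satisfy the ultrametric inequality, hence so does their maximum.

(M4): Let $D(a,b)<\eta:=D(a,c)$; then $D(b,c)=\eta$ by (2). Suppose $\varepsilon(a,c)\ne0$, i.e. $v(y_a-y_c)=\eta>X(a,c)$. As $v(y_a-y_b)\le D(a,b)<\eta$, $y_b-y_c$ has the same leading term as $y_a-y_c$; and $X(b,c)\le\max(X(b,a),X(a,c))<\eta$. So $\varepsilon(b,c)=\varepsilon(a,c)$. The hypothesis is symmetric in $a,b$, since also $D(a,b)<D(b,c)$. So $\varepsilon(b,c)\ne0$ implies equality too; otherwise both are $0$.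

(M5): $y_b-y_a>0$ and $y_c-y_b>0$, so $v(y_c-y_a)=\max(v(y_b-y_a),v(y_c-y_b))>\max(X(a,b),X(b,c))\ge X(a,c)$ and $y_c>y_a$. $\square$

*Example.* For $\mathbf n=(1,1)$, $x=0$, $y_\alpha=0$: with $y_\gamma=-e_3$ we get $D=3$, $\varepsilon(\alpha,\gamma)=-1$; with $y_\gamma=7e_{-2}$ we get $D=0$, $\varepsilon=0$.

**Lemma 12 (extension).** Let $m$ be height data on a finite point set $N$, $q\in N$ arbitrary, and let $y$ on $N\setminus\{q\}$ satisfy $\mathrm{Data}[x,y]=m|_{N\setminus\{q\}}$. Then there is $y_q\in G$ with $\mathrm{Data}[x,(y,y_q)]=m$. In particular, by induction on $|N|$, all height data are of the form $\mathrm{Data}[x,y]$.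

*Proof.* If $N=\{q\}$ there is nothing to prove. Let $d=\min_{p\ne q}D(p,q)$, $K=\{p:D(p,q)=d\}$, $c_0\in K$. For $p\in K$ we have $v(y_p-y_{c_0})\le D(p,c_0)\le d$; let $t_p$ be the coefficient of $e_d$ in $y_p-y_{c_0}$.

**Step 1: choose $y_q$ at scale $d$.** Let $p,p'\in K$ with $p\prec q\prec p'$. Then $p\prec p'$ by (M5). Moreover $D(p,p')=d$: it is $\le d$ by (M3), and if it were $<d$, (M4) would give $\varepsilon(p,q)=\varepsilon(p',q)$. So $v(y_{p'}-y_p)=d$ and $y_{p'}>y_p$, i.e. $t_p<t_{p'}$. Hence there is $t\in\mathbb R$ with $t_p<t$ whenever $p\in K$, $p\prec q$, and $t<t_p$ whenever $p\in K$, $q\prec p$. Put $y_q=y_{c_0}+te_d$.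

**Step 2: the data agree for $p\in K$.** $v(y_q-y_p)\le d$, with coefficient $t-t_p$ at $e_d$. If $\varepsilon(p,q)=\pm1$, then $v(y_q-y_p)=d>X(p,q)$ with the correct sign. If $\varepsilon(p,q)=0$, then $X(p,q)=d\ge v(y_q-y_p)$.

**Step 3: the data agree for $p\notin K$.** Let $\eta=D(p,q)>d$. As $D(q,c_0)=d<D(q,p)$, we get $D(p,c_0)=\eta$ and $\varepsilon(p,q)=\varepsilon(p,c_0)$ from (2) and (M4). Also $X(c_0,q)\le d$ and $v(y_q-y_{c_0})\le d$. If $\varepsilon(p,c_0)\ne0$, then $v(y_p-y_{c_0})=\eta>X(p,c_0)$, so $y_p-y_q$ has the same leading term as $y_p-y_{c_0}$, and $X(p,q)<\eta$. If $\varepsilon(p,c_0)=0$, then $X(p,c_0)=\eta$, so $X(p,q)=\eta\ge v(y_p-y_q)$. In all cases the data agree.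

Finally $y$ is strictly increasing on the line of $q$ by the signs just obtained and (M2). $\square$

**Lemma 13.** $(\rho,s):\mathcal M_{\mathbf n}\to\mathcal M_{\mathbf n'}\times\mathbb R$ is bijective. If $\rho(m_1)=\rho(m_2)$ and $s(m_1)\le s(m_2)$, then $u_p(m_1)\le u_p(m_2)$ for all $p\in N'$.

*Proof.* **Step 1: monotonicity in the position of $q$.** Fix $m'=\mathrm{Data}[x,y]\in\mathcal M_{\mathbf n'}$ and let $J=\{z\in G:z>y_p\text{ for all }p\in N'\text{ on line }r\}$. By Lemmas 11 and 12, $z\mapsto m_z=\mathrm{Data}[x,(y,z)]$ maps $J$ onto the fiber over $m'$. Here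
$$u_p(m_z)=v(z-y_p)\ (i_p=r),\qquad u_p(m_z)=\operatorname{sign}(z-y_p)\max(0,v(z-y_p)-X(i_p,r))\ (i_p\ne r).$$
These are nondecreasing in $z$, on $z>y_p$ and on $G$ respectively. Let $m_1=m_{z_1}$, $m_2=m_{z_2}$ with $s(m_1)\le s(m_2)$. If $z_1\le z_2$, then $u_p(m_1)\le u_p(m_2)$ for all $p$. If $z_1>z_2$, then $u_p(m_1)\ge u_p(m_2)$ for all $p$, and $s(m_1)\le s(m_2)$ forces equality everywhere. This proves the second claim. In particular $s(m_1)=s(m_2)$ implies equal $u$, hence $m_1=m_2$.

**Step 2: surjectivity.** We show that $s$ maps the fiber onto $\mathbb R$. The fiber is the union of the finitely many polyhedra $\{m\in\bar\sigma_w:\rho(m)=m'\}$, and $s$ is affine on each; so its image is a finite union of closed intervals (possibly points or rays).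

It is unbounded above: take $z=e_\theta$, $\theta\to\infty$. It is unbounded below: if $q_-$ is the highest point of $N'$ on line $r$, take $z=y_{q_-}+e_\theta\in J$, $\theta\to-\infty$; then $u_{q_-}=\theta$, and the other $u_p$ stay bounded above by monotonicity. If line $r$ has no point in $N'$, then $J=G$; take $z=-e_\theta$, $\theta\to\infty$.

It has no gap. Suppose $s(m_{z_1})<s(m_{z_2})$. Some $p$ has $u_p(m_{z_1})<u_p(m_{z_2})$. Choose $b\ne0$ strictly between, and $z=y_p+e_b$ if $i_p=r$, $z=y_p+\operatorname{sign}(b)e_{X(i_p,r)+|b|}$ otherwise. The $p$-th function has value $b$ at $z$, so by its monotonicity $z_1<z<z_2$. Hence $z\in J$, and $s(m_{z_1})<s(m_z)<s(m_{z_2})$. A finite union of closed intervals that is unbounded on both sides and has a value strictly between any two of its values is $\mathbb R$. $\square$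

## 7. Cutting a fiber into labeled intervals

As $q$ moves up, the type of $m$ changes at certain values of $s$. We describe the pieces in between by labels that make sense over all fibers simultaneously.

For $m\in\mathcal M_{\mathbf n}$ let $d=\min_{p\in N'}D(p,q)$ and $K=\{p\in N':D(p,q)=d\}$. For $p\in N'\setminus K$ and $c\in K$ we have $D(q,c)<D(q,p)$, so (2) and (M4) give
$$D(p,q)=D(p,c)>d,\qquad\varepsilon(p,q)=\varepsilon(p,c).\tag{4}$$

**Definition 10 (generic points, labels).** $m$ is *generic* if $D(c,c')<d$ for all $c\neq c'$ in $K$, and $d\ne X(j,r)$ for all $j$. For generic $m$: $X(c,q)<d$ for $c\in K$, so by (M1), (M4) $\varepsilon(c,q)$ is a constant $\eta\in\{\pm1\}$ on $K$. Put $A=\{j:X(j,r)<d\}$, an interval with right end $r$ that contains the lines of $K$. Points $p\in N'\setminus K$ on lines of $A$ have $D(p,q)>d>X(p,q)$; let $L$ (resp. $R$) be the set of those with $p\prec q$ (resp. $q\prec p$). The *label* is $\ell(m)=(A,L,K,R,\eta)$. Let $\mathrm{Lo}(\ell)$ be the set of points on lines of $A$ with $p\prec q$: it is $L\cup K$ if $\eta=1$ and $L$ if $\eta=-1$. Points of $N'$ on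 line $r$ always lie in $\mathrm{Lo}(\ell)$.

**Lemma 14.** (a) Each fiber of $\rho$ contains only finitely many non-generic points. (b) Genericity and $\ell(m)$ depend only on $w(m)$. For generic $m$, $w(m)$ depends only on $w(\rho(m))$ and $\ell(m)$.

*Proof.* (a) By (4) a point of the fiber is determined by $d$, $K$ and $\varepsilon(\cdot,q)|_K$. For non-generic points $d$ is some $X(j,r)$, or, since $D(c,c')\le d$ on $K$, some $D(c,c')$ with $c,c'\in N'$. So there are finitely many possibilities.

(b) $K$, $A$ and the comparison of $d$ with the $X(j,r)$ are read off from $Q_q$, the comparison of $D(c,c')$ with $d=D(c,q)$ from $Q_c$, and signs from $\varepsilon$. Now let $m$ be generic and $c\in K$. Then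

- $X(i_c,j)<d$ for $j\in A$, by the ultrametric inequality through $r$;
- $X(i_c,j)=X(r,j)>d$ for $j\notin A$, by (2), since $X(i_c,r)<d<X(r,j)$;
- $D(c,p)<d$ for $p\in K$, and $D(c,p)=D(p,q)>d$ for $p\in N'\setminus K$.

So $Q_c$ is $Q_c(\rho(m))$ with the symbol $q$, of value $d$, inserted at a place determined by $\ell$. For $p\in N'\setminus K$ the symbol $q$ in $Q_p$ is tied with $c$, by (4). $Q_q$ consists of the lines of $A$ and $q$ itself (values $<d$, ordered by $Q_r$, with $q$ tied with line $r$ at $-\infty$), then $K$ (value $d$), then the remaining symbols (values $>d$, the same as in $Q_c$). The $Q_i$ are those of $\rho(m)$. And $\varepsilon(p,q)$ is given by $\eta$ on $K$ and by (4) off $K$. Apply Lemma 4. $\square$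

**Lemma 15 (cells).** Let $m'\in\mathcal M_{\mathbf n'}$. A label $\ell=(A,L,K,R,\eta)$ *occurs* over $m'$, i.e. is the label of a generic point over $m'$, iff

- (O1) the 2-bracket $2C:=(A,K)$, with projection $A\ni r$ and point set $K$, belongs to $2\mathcal B(m')$;
- (O2) $L\sqcup R$ is the set of points of $N'$ on lines of $A$ outside $K$, and $L\prec K\prec R$ in $m'$, elementwise;
- (O3) no point of line $r$ lies in $R$, and none lies in $K$ if $\eta=-1$.

In that case the generic points over $m'$ with label $\ell$ correspond bijectively, via $m\mapsto d$, to $d\in(Y(2C),Y(2C^+))$, heights and parent being taken in $w(m')$.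

*Proof.* **Step 1: necessity.** Let $m$ be generic with label $\ell$, $c\in K$. The three inequalities in the proof of Lemma 14 say $2B_{m'}(c,d)=(A,K)$. So (O1) holds, and $Y(2C)\le d<Y(2C^+)$ by Lemma 3. All $X(i,j)$, $i,j\in A$, and all $D(c',c'')$, $c',c''\in K$, are $<d$, so $Y(2C)<d$. (O2) follows from (4). (O3) holds because points of line $r$ are $\prec q$.

**Step 2: sufficiency.** Assume (O1)–(O3) and $Y(2C)<d<Y(2C^+)$. Write $m'=\mathrm{Data}[x,y]$, choose $c\in K$, and put $q$ at $z=y_c+\eta e_d$. By Lemma 3, $2B_{m'}(c,d)=2C$. For $c'\in K$, $v(y_c-y_{c'})\le D(c,c')\le Y(2C)<d$, so $z-y_{c'}$ has leading term $\eta e_d$.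

First, $z\in J$. Let $p\in N'$ be on line $r$; then $p\in K$ or $p\in L$ by (O2), (O3). If $p\in K$, then $\eta=1$ by (O3) and $z>y_p$. If $p\in L$, then $p\prec c$ and $v(y_c-y_p)=D(p,c)>d$, so $z-y_p$ has the leading term of $y_c-y_p>0$ and $z>y_p$.

Now look at $m_z$. For $c'\in K$, $X(c',q)\le Y(2C)<d$, so $D(c',q)=d$. For $p\in N'\setminus K$, $D(p,c)>d=D(c,q)$, so $D(p,q)=D(p,c)>d$. Hence the minimum is $d$ and the set of nearest points is $K$. Moreover $D(c',c'')\le Y(2C)<d$ on $K$. For $j\in A$, $X(j,r)\le Y(2C)<d$; for $j\notin A$, $X(i_c,j)>d>X(i_c,r)$, so $X(j,r)>d$. So $m_z$ is generic with first component $A$. Its sign is $\eta$, since $v(z-y_c)=d>X(c,q)$, and $L,R$ are as prescribed by (4) and (O2). By (4) the point is determined by $\ell$, $d$ and $m'$. $\square$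

**Remark 16.** If (O1) holds, any point $p$ on a line of $A$ outside $K$ is automatically comparable, in one direction, with all of $K$. Indeed, for $c,c'\in K$ we have $D(p,c)>Y(2C)\ge\max(X(p,c),D(c,c'))$, as $2C=2B(c,Y(2C))$. Now (M1) gives $\varepsilon(p,c)\ne0$ and (M4) gives $\varepsilon(p,c)=\varepsilon(p,c')$.

*Example: the octagon.* Let $\mathbf n=(2,1)$, $q=\gamma$, $x=x_1$, $D=D(\alpha,\beta)$, $\delta=D-x$, $s=u_\alpha+u_\beta$. If $\delta>0$, the members of $2\mathcal B(m')$ over $[2]$ are the root, of height $D$, and $([2],\{\alpha\})$, $([2],\{\beta\})$, of height $x$. The labels, with $A=[2]$ throughout, are in increasing order of $s$: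

1. $L=\emptyset$, $K=\{\alpha,\beta\}$, $R=\emptyset$, $\eta=-1$: $d\in(D,\infty)$, $s=-2(d-x)\in(-\infty,-2\delta)$.
2. $L=\emptyset$, $K=\{\alpha\}$, $R=\{\beta\}$, $\eta=-1$: $d\in(x,D)$, $s=-(d-x)-\delta\in(-2\delta,-\delta)$.
3. $L=\emptyset$, $K=\{\alpha\}$, $R=\{\beta\}$, $\eta=+1$: $s=(d-x)-\delta\in(-\delta,0)$.
4. $L=\{\alpha\}$, $K=\{\beta\}$, $R=\emptyset$, $\eta=-1$: $s=\delta-(d-x)\in(0,\delta)$.
5. $L=\{\alpha\}$, $K=\{\beta\}$, $R=\emptyset$, $\eta=+1$: $s=\delta+(d-x)\in(\delta,2\delta)$.
6. $L=\emptyset$, $K=\{\alpha,\beta\}$, $R=\emptyset$, $\eta=+1$: $s=2(d-x)\in(2\delta,\infty)$.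

If $\delta<0$, the only member over $[2]$ is the root, of type II and height $x$. Only labels 1 and 6 occur, with $d\in(x,\infty)$ and $s\in(-\infty,0)$, $s\in(0,\infty)$. Together that makes $6+2=8$ full-dimensional regions in the $(\delta,s)$-plane, bounded by the rays through $(0,\pm1),(1,\pm2),(1,\pm1),(1,0),(-1,0)$: the eight vertices and edges of Section 1.

**Lemma 17 (intervals).** For a label $\ell$ and $m'\in\mathcal M_{\mathbf n'}$ let $I_\ell(m')=\{s(m):m\text{ generic over }m',\ \ell(m)=\ell\}$.

- (a) There is a conewise linear function $k_\ell$ on $\mathcal M_{\mathbf n'}$ such that, if $\ell$ occurs over $m'$, $I_\ell(m')$ is the nonempty open interval $\{\eta|K|d+k_\ell(m'):Y(2C)<d<Y(2C^+)\}$; otherwise it is empty.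
- (b) For fixed $m'$ the $I_\ell(m')$ are disjoint with finite complement in $\mathbb R$. The label $\top=([r],\emptyset,N',\emptyset,+1)$ always occurs and $I_\top$ is unbounded above; every other $I_\ell$ is bounded above.
- (c) Occurrence depends only on $w(m')$. If $\ell$ does not occur for $w'$, it occurs nowhere on $\bar\sigma_{w'}$. If it occurs for $w'$, then on all of $\bar\sigma_{w'}$ the set $I_\ell$ is the (possibly empty) open interval whose end points are $\eta|K|Y(2C)+k_\ell$ and $\eta|K|Y(2C^+)+k_\ell$ in the coordinates of $w'$ (linear functions or infinite). Hence for $\ell\ne\top$ the function $\lambda_\ell(m',s):=\operatorname{length}(I_\ell(m')\cap[s,\infty))$ is finite and continuous on $\bar\sigma_{w'}\times\mathbb R$.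

*Proof.* (a) Fix some $c\in K$ and put
$$k_\ell=-\eta\sum_{p\in K,\,i_p\ne r}X(i_p,r)+\sum_{p\in L,\,i_p=r}D(p,c)+\sum_{p\in L,\,i_p\ne r}(D(p,c)-X(i_p,r))-\sum_{p\in R}(D(p,c)-X(i_p,r))+\sum_{i_p\notin A}u(p,c).$$
It is conewise linear. On the cell of $\ell$: for $p\in K$, $u_p=\eta(d-X(i_p,r))$ if $i_p\ne r$, and $u_p=d$ if $i_p=r$ (then $\eta=1$). For $p\in L\cup R$ use (4); points of $R$ are not on line $r$. If $i_p\notin A$, then $X(i_p,r)=X(i_p,i_c)$ because $X(i_c,r)<d<X(i_p,r)$, so (4) gives $u_p=u(p,c)$. Summing, $s=\eta|K|d+k_\ell(m')$. The rest is Lemma 15.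

(b) Disjointness and finite complement follow from Lemma 13 and Lemma 14(a). For $\top$ the bracket $2C$ is the root and (O2), (O3) hold; let $d\to\infty$. If $I_\ell$ is unbounded above, then either $\eta=1$ and $Y(2C^+)=\infty$, so $2C$ is the root and $\ell=\top$; or $\eta=-1$ and $Y(2C)=-\infty$, so $2C$ is a leaf, necessarily on line $r$ since $r\in A$, which (O3) excludes.

(c) The first sentence holds since (O1)–(O3) only involve $2\mathcal B(m')$ and $\prec$. Let $m_1'\in\bar\sigma_{w'}$ have type $w_1'\le w'$, with members $2\mathcal B_1'\subseteq2\mathcal B'$ and ${\prec_1'}\subseteq{\prec'}$. By these inclusions, if $\ell$ occurs for $w_1'$ it occurs for $w'$. Now let $\ell$ occur for $w'$. If $2C\in2\mathcal B_1'$, then $\ell$ occurs for $w_1'$: by Remark 16 points on lines of $A$ outside $K$ are comparable with $K$ in $w_1'$, and the directions agree with $w'$. The parent of $2C$ in $w'_1$ is the smallest member of $2\mathcal B_1'$ containing $2C^+$, so by Lemma 5 the $\bar\sigma_{w'}$-coordinates $Y(2C)$, $Y(2C^+)$ at $m_1'$ are the heights of $2C$ and of its parent in $w_1'$. If $2C\notin2\mathcal B_1'$,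 then $2C$ is neither root nor leaf, $\ell$ does not occur for $w_1'$, and $Y(2C)=Y(2C^+)$ at $m_1'$ by Lemma 5, so the interval in the statement is empty. The length of an open interval intersected with $[s,\infty)$ depends continuously on $s$ and on the end points; the upper end is finite by (b), and the lower end is either always finite or constantly $-\infty$ on $\bar\sigma_{w'}$. $\square$

## 8. Weights along the fibers and their acyclicity

Over a full-dimensional $w'$ the new cones are strips between consecutive end points $\mu_1<\mu_2<\cdots$ of the intervals, and $\sum_ic_i\max(0,\mu_i-s)$ with any $c_i>0$ is convex and breaks exactly between the strips. The sensible first try is $c_i=1$. In the octagon this gives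
$$\sum_{\mu\in\{-2\delta,-\delta,0,\delta,2\delta\}}\max(0,\mu-s)\ \text{ for }\delta>0,\qquad\max(0,-s)\ \text{ for }\delta<0.$$
As $\delta\to0$ the first tends to $5\max(0,-s)$ and the second to $\max(0,-s)$: the function is not continuous, so it is not conewise linear. The intervals 2–5 shrink to nothing at $\delta=0$, and their breaks pile up on the single break between labels 1 and 6.

The repair is to attach a number $\kappa_\ell$ to each label and to use as weight of a break the difference of the $\kappa$'s on its two sides. Then, when intervals disappear, the weights add up by themselves: in the octagon $\kappa=0,1,\dots,5$ for labels $1,\dots,6$ gives weight $1$ at each break for $\delta>0$ and weight $5$ for $\delta<0$. The price is that $\kappa$ must increase upwards along every fiber at once.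

**Definition 11.** On the set of labels that occur over some $m'$ write $\ell_1\Rightarrow\ell_2$ if $\ell_1\ne\ell_2$ and there are generic $m_1,m_2$ in a common fiber of $\rho$, a *witness*, with labels $\ell_1,\ell_2$ and $s(m_1)<s(m_2)$.

Numbers $\kappa_\ell$ with $\kappa_{\ell_1}<\kappa_{\ell_2}$ whenever $\ell_1\Rightarrow\ell_2$ exist iff $\Rightarrow$ has no directed cycle. This is not automatic, and it depends on where points are inserted.

*Example: a cycle when a point is inserted on a middle line.* Take three lines, $p$ on line 1, $p'$ on line 3, and insert $q$ on line 2, with $u$, $s$, labels and genericity defined as above but with line 2 in the role of line $r$. So $A=\{j:X(j,2)<d\}$, $u_p=u(p,q)$, $u_{p'}=u(p',q)$, $s=u_p+u_{p'}$. Put $p$ at $y_p=0$, $p'$ at $y_{p'}=\pm e_6$, $q$ at $z$, and compute with $\mathrm{Data}$. Consider the labels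
$$\begin{aligned}\ell_1&=([1,2],\emptyset,\{p\},\emptyset,+1),&\ell_2&=([1,3],\{p\},\{p'\},\emptyset,-1),\\ \ell_3&=([2,3],\emptyset,\{p'\},\emptyset,+1),&\ell_4&=([1,3],\{p'\},\{p\},\emptyset,-1).\end{aligned}$$

- $x=(0,2)$, $y_{p'}=e_6$. At $z=e_1$: $D(p,q)=1$, $D(p',q)=6$, $d=1$, label $\ell_1$, $s=1-(6-2)=-3$. At $z=e_6-e_4$: $D(p,q)=6$, $D(p',q)=4$, $d=4$, label $\ell_2$, $s=6-(4-2)=4$. So $\ell_1\Rightarrow\ell_2$.
- $x=(2,0)$, $y_{p'}=e_6$. At $z=e_6-e_4$: $D(p,q)=6$, $D(p',q)=4$, label $\ell_2$, $s=(6-2)-4=0$. At $z=e_6+e_1$: $D(p,q)=6$, $D(p',q)=1$, $d=1$, label $\ell_3$, $s=(6-2)+1=5$. So $\ell_2\Rightarrow\ell_3$.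
- $x=(2,0)$, $y_{p'}=-e_6$. At $z=-e_6+e_1$: $D(p,q)=6$, $D(p',q)=1$, label $\ell_3$, $s=-(6-2)+1=-3$. At $z=-e_4$: $D(p,q)=4$, $D(p',q)=6$, $d=4$, label $\ell_4$, $s=-(4-2)+6=4$. So $\ell_3\Rightarrow\ell_4$.
- $x=(0,2)$, $y_{p'}=-e_6$. At $z=-e_4$: $D(p,q)=4$, $D(p',q)=6$, label $\ell_4$, $s=-4+(6-2)=0$. At $z=e_1$: $D(p,q)=1$, $D(p',q)=6$, label $\ell_1$, $s=1+(6-2)=5$. So $\ell_4\Rightarrow\ell_1$.

All these points are generic, since $d\in\{1,4\}$ and the relevant $X$ are $0,2$. So no numbers $\kappa_\ell$ exist. The cycle passes through the line intervals $[1,2]$ and $[2,3]$, neither of which contains the other: near $\ell_1$ the label does not see $p'$, and near $\ell_3$ it does not see $p$. When $q$ is on the *last* line, all $A$ are of the form $[j,r]$, so they are totally ordered by inclusion and a cycle has a smallest one. This is what makes the next proof work, and it is why lines are added from left to right.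

**Lemma 18 (acyclicity).** For $q$ the top point of the last line, $\Rightarrow$ has no directed cycle.

*Proof.* Suppose $\ell_1\Rightarrow\dots\Rightarrow\ell_k\Rightarrow\ell_1$, indices mod $k$, $\ell_t=(A_t,L_t,K_t,R_t,\eta_t)$. Write $A_t=[j_t,r]$, $j_*=\max_tj_t$, and let $A_0=[j_*,r]$ be the smallest $A_t$. The witnesses of different arrows may lie over different $m'$. Within one witness $(m_1,m_2)$ write $D_\nu,d_\nu$ for $D,d$ of $m_\nu$; $X$, and $D$ on $N'$, are common to $m_1,m_2$.

**Step 1: the points below $q$ on lines of $A_0$ are the same throughout the cycle.** Let $\Lambda_t$ be the set of $p\in\mathrm{Lo}(\ell_t)$ on lines of $A_0$. Take a witness of $\ell_t\Rightarrow\ell_{t+1}$. By Lemma 13, $u_p(m_1)\le u_p(m_2)$ for all $p$. If $p\in\Lambda_t$, then $i_p=r$ or $u_p(m_1)>0$; in both cases $p\prec q$ in $m_2$, and $p$ lies on a line of $A_0\subseteq A_{t+1}$. So $\Lambda_t\subseteq\Lambda_{t+1}$, and going around the cycle all $\Lambda_t$ equal one set $\Lambda$. Let $\Upsilon$ be the set of the other points of $N'$ on lines of $A_0$. They satisfy $q\prec p$ in every realization of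 a label of the cycle, since points on lines of $A_t$ are comparable with $q$; none of them lies on line $r$.

**Step 2: distances move monotonically.** The purpose is to turn the inequalities for $u$ into inequalities for $D$. In every witness
$$D_1(p,q)\le D_2(p,q)\ (p\in\Lambda),\qquad D_1(p,q)\ge D_2(p,q)\ (p\in\Upsilon),\tag{5}$$
since $u_p$ is $D(p,q)$ or $D(p,q)-X(i_p,r)$ on $\Lambda$, and $-(D(p,q)-X(i_p,r))$ on $\Upsilon$. Let $\xi=X(j_*-1,r)$, and $\xi=+\infty$ if $j_*=1$. A label of the cycle realized at $m_\nu$ has $A=A_0$ iff $j_*-1\notin A$, i.e. iff $d_\nu<\xi$. If $A_t=A_0$, then $K_t\subseteq\Lambda$ when $\eta_t=1$ and $K_t\subseteq\Upsilon$ when $\eta_t=-1$. Some $t$ has $A_t=A_0$.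

**Step 3: case where some $t$ has $A_t=A_0$ and $\eta_t=1$.** We walk backwards. Take a witness of $\ell_{t-1}\Rightarrow\ell_t$ and $c\in K_t\subseteq\Lambda$. By (5), $d_1\le D_1(c,q)\le D_2(c,q)=d_2<\xi$, so $A_{t-1}=A_0$. If $\eta_{t-1}=-1$, take $p'\in K_{t-1}\subseteq\Upsilon$; then $p'\notin K_t$, so $d_1=D_1(p',q)\ge D_2(p',q)>d_2$, a contradiction. So $\eta_{t-1}=1$. For $p\in K_{t-1}$, $p\ne c$: $D(p,c)\le\max(D_1(p,q),D_1(c,q))\le d_2$, so $D_2(p,q)\le\max(D(p,c),D_2(c,q))\le d_2$, i.e. $p\in K_t$. Thus $K_{t-1}\subseteq K_t$. Repeating this around the cycle, all labels have $A=A_0$, $\eta=1$, the same $K$, $L=\Lambda\setminus K$ and $R=\Upsilon$. So they are all equal, contradicting $\ell_1\ne\ell_2$.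

**Step 4: case where all $t$ with $A_t=A_0$ have $\eta_t=-1$.** We walk forwards. Take such a $t$, a witness of $\ell_t\Rightarrow\ell_{t+1}$, and $c\in K_t\subseteq\Upsilon$. By (5), $d_2\le D_2(c,q)\le D_1(c,q)=d_1<\xi$, so $A_{t+1}=A_0$ and hence $\eta_{t+1}=-1$. For $p\in K_{t+1}$, $p\ne c$: $D(p,c)\le\max(D_2(p,q),D_2(c,q))\le d_1$, so $D_1(p,q)\le\max(D(p,c),D_1(c,q))\le d_1$ and $p\in K_t$. Thus $K_{t+1}\subseteq K_t$. Around the cycle all labels have $A=A_0$, $\eta=-1$, the same $K$, $L=\Lambda$ and $R=\Upsilon\setminus K$; again a contradiction. $\square$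

## 9. The convex function and the end of the induction

By Lemma 18, and since there are finitely many labels, choose integers $\kappa_\ell$ with $\kappa_{\ell_1}<\kappa_{\ell_2}$ whenever $\ell_1\Rightarrow\ell_2$. On $\mathcal M_{\mathbf n}\cong\mathcal M_{\mathbf n'}\times\mathbb R$ (Lemma 13) define
$$g=\sum_{\ell\ne\top}(\kappa_\top-\kappa_\ell)\,\lambda_\ell .$$

**Lemma 19.** If $(*)$ holds for $\mathbf n'$, then $g$ satisfies the hypotheses of Lemma 8 with the function $s$ of Section 6, and $(*)$ holds for $\mathbf n$.

*Proof.* Let $T':\mathcal M_{\mathbf n'}\to V'$ be given by $(*)$. By Lemma 13, $T=(T'\circ\rho,s)$ is a conewise linear bijection to $V'\times\mathbb R$, so Lemma 6 applies to it. By Lemma 17(c), $g$ is continuous on each of the finitely many closed sets $\bar\sigma_{w'}\times\mathbb R$, hence on $V'\times\mathbb R$.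

**Step 1: $g$ is convex over full-dimensional $w'$.** Let $w'$ be full-dimensional. The labels occurring over $\sigma_{w'}^\circ$ are ordered $\ell_1,\dots,\ell_k=\top$ along the fiber, in the same order for all $m'\in\sigma_{w'}^\circ$, since different orders would give a cycle of length 2. The intervals tile the fiber up to finitely many points. So $\sup I_{\ell_i}=\inf I_{\ell_{i+1}}=:\mu_i$ for $i<k$, and by Lemma 17(c) $\mu_i$ is the restriction of a linear function on $\bar\sigma_{w'}$. Put $c_i=\kappa_{\ell_{i+1}}-\kappa_{\ell_i}$, which is $>0$ as $\ell_i\Rightarrow\ell_{i+1}$. Over $\sigma_{w'}^\circ$ let $\kappa(s')=\kappa_\ell$ for $s'\in I_\ell$. Then $\kappa_\top-\kappa(s')=\sum_{i:\,s'<\mu_i}c_i$ for almost all $s'$, and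
$$g=\int_s^\infty\bigl(\kappa_\top-\kappa(s')\bigr)\,ds'=\sum_{i<k}c_i\max(0,\mu_i-s)\qquad\text{on }\bar\sigma_{w'}\times\mathbb R.\tag{6}$$
The formula holds over $\sigma_{w'}^\circ$ and extends to $\bar\sigma_{w'}$ by continuity of the two outer sides. So $g$ is convex on $\bar\sigma_{w'}\times\mathbb R$.

**Step 2: the full-dimensional cones over $w'$ are the strips.** We identify the maximal cones so that (6) can be read on them. Put $\mu_0=-\infty$, $\mu_k=\infty$ and $\Omega_i=\{(m',s):m'\in\sigma_{w'}^\circ,\ \mu_{i-1}<s<\mu_i\}$. This is the set of generic points over $\sigma_{w'}^\circ$ with label $\ell_i$. By Lemma 14(b) all its points have one type $w_i$, and $w_i\ne w_j$ for $i\ne j$ since the type determines the label. Let $w$ be full-dimensional and lie over $w'$. The open set $\sigma_w^\circ$ lies over $\sigma_{w'}^\circ$ and contains infinitely many points of some fiber, hence generic points by Lemma 14(a). By Lemma 14(b) it consists of generic points with one label $\ell_i$. So $\sigma_w^\circ\subseteq\Omega_i\subseteq\sigma_{w_i}^\circ$; hence $w=w_i$ and $\sigma_w^\circ=\Omega_i$.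

**Step 3: conewise linearity and distinct forms.** On $\Omega_i$ every $\max(0,\mu_j-s)$ is linear, because $\mu_1<\dots<\mu_{k-1}$ over $\sigma_{w'}^\circ$. Every full-dimensional cone lies over a full-dimensional $w'$, as in the proof of Lemma 8, so by Step 2 and continuity $g$ is linear on every full-dimensional closed cone. Every cone is a face of a full-dimensional one, so $g$ is conewise linear. On $\Omega_i$ we have $\partial g/\partial s=-\sum_{j\ge i}c_j=\kappa_{\ell_i}-\kappa_\top$, and $\kappa_{\ell_1}<\dots<\kappa_{\ell_k}$. So the forms on distinct full-dimensional cones over $w'$ differ. All hypotheses of Lemma 8 hold, and Lemma 8 gives $(*)$ for $\mathbf n$. $\square$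

**Proof of Theorem A.** Lemma 10, the case $N'=\emptyset$ in Section 6, and Lemma 19 carry $(*)$ from $r=1$, $\mathbf n=(0)$ to all $r$ and $\mathbf n$. For $\mathbf n\ne0$, Lemma 7(b) gives the polytope. $\blacksquare$

## 10. Explicit coordinates and a lattice polytope

Order the points lexicographically: $(i,j)<(i',j')$ iff $i<i'$, or $i=i'$ and $j<j'$. Let $p_0$ be the first point, and for $q\ne p_0$ let
$$s_q=\sum_{p<q,\ i_p=i_q}D(p,q)+\sum_{p<q,\ i_p\ne i_q}\varepsilon(p,q)\bigl(D(p,q)-X(i_p,i_q)\bigr).$$

**Proof of Complement B.** When $q$ is added, its line is the last one and the points present are exactly those $p<q$. Adding an empty line contributes the coordinate $x_{r-1}$, and adding the first point contributes none. So the map constructed in the induction is, up to the order of coordinates,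
$$T_{\mathbf n}=(x_1,\dots,x_{r-1},(s_q)_{q\ne p_0}):\mathcal M_{\mathbf n}\to\mathbb R^{r+|\mathbf n|-2}.$$
It is a conewise linear bijection, and by Lemma 6 the images of the $\bar\sigma_w$ form a complete fan with face poset $(W_{\mathbf n},\le)$. In the coordinates $(X,Y)$ the cones $\bar\sigma_w$ and the maps $T_{\mathbf n}\circ\iota_w$ have integer coefficients, so the fan is rational.

It is the normal fan of the polytope $P$ of Lemma 7(b): the vectors whose maximal face contains $F_w$ are those in the $T(\sigma_{w'}^\circ)$ with $F_w\subseteq F_{w'}$, i.e. $w'\le w$, and these make up $T(\bar\sigma_w)$.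

The constants $M$ can be chosen to be integers, and the $\kappa_\ell$ are integers. By the formulas for $g$ in Section 5 and (6), $h_{\mathbf n}$ is then on each full-dimensional $\bar\sigma_w$ an integer linear form in $(X,Y)$. Composing with the inverse of $T_{\mathbf n}\circ\iota_w$, which is rational, shows that the forms $f_w$ are rational. So $P$ can be scaled to a lattice polytope without changing its normal fan. $\square$

*Example: the octagon in coordinates.* For $\mathbf n=(2,1)$ the coordinates are $x$, $s_\beta=D(\alpha,\beta)$ and $s_\gamma=u_\alpha+u_\beta=s$. With $\delta=s_\beta-x$, $\kappa=0,\dots,5$ and $M=1$,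
$$h=x+\max(0,\delta)+\begin{cases}\sum_{\mu\in\{-2\delta,-\delta,0,\delta,2\delta\}}\max(0,\mu-s)&(\delta\ge0),\\5\max(0,-s)&(\delta\le0).\end{cases}$$
The value $M=1$ is allowed: across the two walls in $\delta=0$ the forms of $g$ agree (both are $0$ for $s>0$, both are $-5s$ for $s<0$), so any $M>0$ works there, and the other walls lie over a single cone of the old fan. All forms have the common part $x$; the coefficients of $(\delta,s)$ on the eight cones are
$$(0,0),\ (1,0),\ (3,-1),\ (4,-2),\ (4,-3),\ (3,-4),\ (1,-5),\ (0,-5).$$
For instance, on $\delta<s<2\delta$ only $\mu=2\delta$ exceeds $s$, and $h=x+\delta+(2\delta-s)$. The successive edge vectors are $(1,0),(2,-1),(1,-1),(0,-1),(-1,-1),(-2,-1),(-1,0),(0,5)$, turning clockwise all the way around, so this is a convex lattice octagon. Its edges correspond to the eight degenerations of Section 1; for example the edge from $(0,0)$ to $(1,0)$ is normal to the ray through $(0,1)$, where $\delta=0$ and $\gamma$ is far above, and it is the degeneration $\alpha\beta|\gamma$.
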